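\title{Primitive ideals of discrete group algebras need not be $*$-invariant}

\begin{abstract}
Call a discrete group $G$ good if every primitive ideal of the Banach $*$-algebra $\ell_1(G)$ is invariant under the involution. We show that the free group on two generators is not good, and neither is an explicit two-generated metabelian group. The proof starts from a closed ideal of $\ell_1(\mathbb{Z}^{21})$ that is not $*$-invariant, spreads it over infinitely many commuting copies, and bounds a spectral radius from below by means of product functionals. The same method gives a general criterion, and shows that for an infinite abelian group $A$ the wreath product $A\wr H$ is good if and only if $H$ is finite. Virtually abelian groups, and groups with hermitian $\ell_1(G)$, are good.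
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a group, with no topology, and let $\ell_1(G)$ be the complex Banach space of functions $a\colon G\to\mathbb{C}$ with $\|a\|=\sum_{g}|a(g)|<\infty$. It is a unital Banach $*$-algebra under the convolution and the involution
\[
(ab)(g)=\sum_{s\in G}a(s)\,b(s^{-1}g),\qquad a^*(g)=\overline{a(g^{-1})}.
\]
We write $g$ for the point mass at $g\in G$. Then the elements of $\ell_1(G)$ are the absolutely convergent sums $\sum_g a(g)\,g$, the product extends the product of $G$, and $g^*=g^{-1}$. A \emph{primitive ideal} is the annihilator of an algebraically irreducible left $\ell_1(G)$-module. An ideal $P$ is \emph{$*$-invariant} if $P^*=P$, where $P^*=\{a^*:a\in P\}$. We call $G$ \emph{good} if every primitive ideal of $\ell_1(G)$ is $*$-invariant. The problem treated here, which comes from \cite{unitary}, is to decide whether every group is good.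

The condition $P^*=P$ says that the involution passes to the quotient $\ell_1(G)/P$. It holds whenever $P$ is the kernel of a $*$-representation on a Hilbert space, so goodness measures whether the irreducible modules resemble unitary representations, at least at the level of their kernels. The first cases suggest that they do. If $G$ is abelian, a primitive ideal is the kernel of a multiplicative functional $\chi$, which has norm one; from $|\chi(g)|\le1$, $|\chi(g^{-1})|\le 1$ and $\chi(g)\chi(g^{-1})=1$ we get $|\chi(g)|=1$, so $\chi(a^*)=\overline{\chi(a)}$ and the kernel is $*$-invariant. For any $G$, an irreducible module carries a Banach space norm for which $G$ acts by isometries, and in finite dimension this forces the action to be unitary for some inner product. One would therefore guess that every group is good, or at least every amenable group, where averaging is available. Both guesses are wrong.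

\begin{theorem}\label{thm:free}
Let $F_2=\langle\alpha,\beta\rangle$ be the free group, $\kappa=\alpha\beta\alpha^{-1}\beta^{-1}$, $\omega=e^{2\pi i/3}$, and
\[
\tilde f=\sum_{k=0}^{20}\omega^k\,\alpha^k(\kappa+\kappa^{-1})\alpha^{-k}.
\]
There is a primitive ideal $P$ of $\ell_1(F_2)$ with $\tilde f\in P$ and $\tilde f^{\,*}\notin P$. Hence $P^*\neq P$, and $F_2$ is not good.
\end{theorem}

The ideal $P$ is pulled back from a two-generated metabelian quotient $L$ of $F_2$, which is itself not good. Within one family of groups the method gives a complete answer. For groups $A$ and $H$, the restricted wreath product is $A\wr H=\big(\bigoplus_{h\in H}A\big)\rtimes H$, where $H$ permutes the summands by left translation.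

\begin{theorem}\label{thm:wreath}
Let $A$ be an infinite abelian group and $H$ any group. Then $A\wr H$ is good if and only if $H$ is finite.
\end{theorem}

The proofs have two ingredients. The first is analytic: although the primitive ideals of a commutative algebra $\ell_1(K)$ are $*$-invariant, its closed ideals need not be, and Section~\ref{sec:ideal} constructs a closed ideal $I$ of $\ell_1(\mathbb{Z}^{21})$ and an element $f\in I$ with $f^*\notin I$. The second ingredient turns this defect of a closed ideal into a defect of a primitive ideal of a larger group algebra. If $G$ contains infinitely many commuting conjugates of $K$, permuted by an element $\beta$, then the powers of $f^*\beta$ are products of copies of $f^*$ placed in \emph{different} conjugates, and the norms of such products cannot decay faster than geometrically (Section~\ref{sec:product}). Section~\ref{sec:L} fits both ingredients into a group with two generators. Section~\ref{sec:criterion} replaces the element $\beta$ by an arbitrary infinite group, possibly a torsion group, and Section~\ref{sec:wreath} deduces Theorem~\ref{thm:wreath}. We begin with the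 tools and with the positive results.

\section{Primitive ideals and three positive results}\label{sec:prelim}

``Ideal'' means two-sided ideal. A bounded function $\chi$ on $G$ is identified with the functional $\chi(a)=\sum_g\chi(g)a(g)$ on $\ell_1(G)$; every bounded functional arises in this way, and its norm is $\sup_g|\chi(g)|$. For $a\in\ell_1(G)$ and $g\in G$ we put ${}^{g}a=gag^{-1}$.

Let $B$ be a Banach algebra with unit $1$ of norm one. We use the following standard facts.
\begin{itemize}
\item[(F1)] If $\|1-a\|<1$, then $a$ is invertible. Hence $1$ is at distance exactly $1$ from every proper left ideal, and maximal left ideals are closed.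
\item[(F2)] A left module $X$ is \emph{irreducible} if $BX\ne0$ and $X$ has no submodules except $0$ and $X$. Then $X=B\xi$ for every $\xi\neq0$, so $X\cong B/\Lambda$ with $\Lambda=\{a:a\xi=0\}$ a maximal left ideal. The annihilator of $B/\Lambda$ is $P=\{a:aB\subset\Lambda\}$. It is closed because $\Lambda$ is, and it is the largest ideal contained in $\Lambda$, since an ideal $Q\subset\Lambda$ satisfies $QB\subset Q\subset\Lambda$.
\item[(F3)] The Jacobson radical $\operatorname{Rad}B$ is the intersection of the primitive ideals, and each $a\in\operatorname{Rad}B$ is \emph{quasinilpotent}: its spectral radius $\lim_n\|a^n\|^{1/n}$ is zero \cite[\S\S24--25]{BD}.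
\item[(F4)] If $B$ is commutative, every maximal ideal has codimension one (Gelfand--Mazur).
\item[(F5)] If $Y$ is a closed subspace of a Banach space and $y\notin Y$, there is a functional $\varphi$ of norm one with $\varphi(Y)=0$ and $\varphi(y)=\operatorname{dist}(y,Y)>0$ (Hahn--Banach).
\end{itemize}

We shall never exhibit an irreducible module. All primitive ideals below are obtained from (F3) in the following form.

\begin{lemma}\label{lem:detect}
Let $\mathfrak{J}$ be a closed ideal of $B$ and let $y,u\in B$. Suppose that there are constants $C,\eta>0$ and, for infinitely many $n$, functionals $\Phi_n$ on $B$ with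
\[
\|\Phi_n\|\le1,\qquad \Phi_n(\mathfrak{J})=0,\qquad |\Phi_n((yu)^n)|\ge C\eta^n .
\]
Then there is a primitive ideal $P$ of $B$ with $\mathfrak{J}\subset P$ and $y\notin P$.
\end{lemma}

\begin{proof}
Since $|\Phi_n(a)|\le\|a+\mathfrak{J}\|$ for all $a$, the ideal $\mathfrak{J}$ is proper and $yu+\mathfrak{J}$ has spectral radius at least $\eta$ in $B/\mathfrak{J}$. By (F3), some primitive ideal $Q$ of $B/\mathfrak{J}$ does not contain $yu+\mathfrak{J}$, and then it does not contain $y+\mathfrak{J}$. An irreducible $B/\mathfrak{J}$-module with annihilator $Q$ is an irreducible $B$-module whose annihilator $P$ is the preimage of $Q$.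
\end{proof}

\begin{lemma}\label{lem:quot}
A surjective homomorphism $q\colon G\to Q$ of groups induces a continuous surjective $*$-homomorphism $q_*\colon\ell_1(G)\to\ell_1(Q)$. The preimage of a closed ideal is a closed ideal, the preimage of a primitive ideal is primitive, and an ideal of $\ell_1(Q)$ is $*$-invariant if and only if its preimage is. In particular, quotients of good groups are good.
\end{lemma}

\begin{proof}
Put $q_*\big(\sum a(g)g\big)=\sum a(g)q(g)$. This is a $*$-homomorphism of norm at most one, and it is onto because $\sum b(\gamma)\gamma$ is the image of $\sum b(\gamma)g_\gamma$ for any choice of $g_\gamma\in q^{-1}(\gamma)$. An irreducible $\ell_1(Q)$-module is an irreducible $\ell_1(G)$-module through $q_*$, and its annihilator is the preimage of the original one. Finally $(q_*^{-1}P)^*=q_*^{-1}(P^*)$, and $q_*^{-1}$ is injective on subsets because $q_*$ is onto.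
\end{proof}

A Banach $*$-algebra is \emph{hermitian} if every element $k=k^*$ has real spectrum.

\begin{proposition}\label{prop:positive}
\begin{itemize}
\item[(i)] For every group $G$, every primitive ideal of finite codimension in $\ell_1(G)$ is $*$-invariant.
\item[(ii)] Virtually abelian groups are good.
\item[(iii)] If $\ell_1(G)$ is hermitian, then $G$ is good.
\end{itemize}
\end{proposition}

\begin{proof}
Let $B=\ell_1(G)$ and let $P$ be the annihilator of $X=B/\Lambda$ as in (F2). Give $X$ the quotient norm and let $\pi$ denote the action of $B$ on $X$. Then $\|\pi(a)\|\le\|a\|$, and each $\pi(g)$ is an isometry, because left multiplication by $g$ is an isometry of $B$ that maps $\Lambda$ onto itself.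

(i) Since $P\subset\Lambda$, the space $X$ is a quotient of $B/P$ and has finite dimension. The linear isometries of a finite-dimensional normed space form a compact group. Averaging any inner product over this group with respect to Haar measure gives an inner product for which every $\pi(g)$ is unitary. Thus $\pi(g^*)=\pi(g)^{-1}=\pi(g)^*$, and $\pi(a^*)=\pi(a)^*$ for all $a\in B$ by linearity and continuity. Hence $P=\ker\pi$ is $*$-invariant.

(ii) An abelian subgroup of finite index contains a normal subgroup $N$ of finite index, namely the intersection of its finitely many conjugates. Let $T$ be a set of coset representatives, so that $B=\sum_{t\in T}\ell_1(N)t=\sum_{t\in T}t\,\ell_1(N)$. We bound $\dim X$. For $\xi\ne0$ we have $X=\sum_{t}\ell_1(N)t\xi$, so $X$ is a finitely generated $\ell_1(N)$-module and has a maximal $\ell_1(N)$-submodule $X_0$ by Zorn's lemma. The quotient $X/X_0$ is $\ell_1(N)$ modulo a maximal ideal, so $\dim X/X_0=1$ by (F4). For $g\in G$ the subspace $gX_0$ has codimension one; it is an $\ell_1(N)$-submodule, since $a\,gX_0=g(g^{-1}ag)X_0$ and $N$ is normal; and it depends only on $gN$, since $nX_0=X_0$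 for $n\in N$. So $G$ permutes the finitely many subspaces $tX_0$, and $Y=\bigcap_{t\in T}tX_0$ is invariant under $G$ and under $\ell_1(N)$, hence under $B=\sum_t t\,\ell_1(N)$. As $Y\neq X$, we get $Y=0$ and $\dim X\le|T|$. Then $B/P$ embeds in the algebra of linear maps on $X$, so $P$ has finite codimension and (i) applies.

(iii) The set $P^*$ is an ideal. If $P^*\subset\Lambda$, then $P^*\subset P$ by (F2), and applying the involution gives $P\subset P^*$. Suppose instead that $P^*\not\subset\Lambda$. Then $\Lambda+P^*=B$ by maximality, so $1=a+p^*$ with $a\in\Lambda$ and $p\in P$. Adding the adjoint equation $1=a^*+p$ gives $b+b^*=2$ for $b=a+p\in\Lambda$. Therefore $b=1+ik$ with $k=(b-b^*)/2i=k^*$. The spectrum of $k$ is real, so that of $b$ lies on the line $1+i\mathbb{R}$, and $b$ is invertible. This is impossible in the proper left ideal $\Lambda$.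
\end{proof}

A counterexample must therefore involve an infinite-dimensional module over a group that is not virtually abelian.

\section{A closed ideal of $\ell_1(\mathbb{Z}^{21})$ that is not $*$-invariant}\label{sec:ideal}

The mechanism is visible in an algebra of differentiable functions.

\begin{example}\label{ex:C1}
Let $B=C^1([-1,1]^2)$ with complex conjugation as involution, and let
\[
I=\{F\in B:\ F(0)=0,\ \partial_1F(0)+i\,\partial_2F(0)=0\}.
\]
This is a closed ideal: for $F\in I$ and $U\in B$, the product rule gives $(\partial_1+i\partial_2)(FU)(0)=U(0)\cdot0+0\cdot(\partial_1+i\partial_2)U(0)=0$. The function $z=t_1+it_2$ lies in $I$, because $(\partial_1+i\partial_2)z=1+i^2=0$, while $(\partial_1+i\partial_2)\bar z=2$. So $z\in I$ and $z^*=\bar z\notin I$. Note that $\bar z^{\,2}\in I$.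
\end{example}

The Fourier transform represents $\ell_1(\mathbb{Z}^n)$ as an algebra of functions on the torus, with conjugation as involution, but the derivative at a point is not a bounded functional: the derivative of $e^{im\theta}$ has modulus $|m|$, while the point mass at $m$ has norm one. The remedy is to fix a real function $\rho$ on the torus, to integrate over its level sets, and to differentiate with respect to the level. Integration smooths, and in enough variables it gains a full derivative, uniformly in the frequency.

For $F\in\ell_1(\mathbb{Z}^7)$ let $\hat F(\theta)=\sum_mF(m)e^{im\cdot\theta}$ on $\mathbb{T}^7$, with normalized Haar measure $d\theta$. Let $c\in\ell_1(\mathbb{Z}^7)$ have the value $\frac12$ at the seven standard basis vectors and at their negatives, and $0$ elsewhere, so that $\hat c(\theta)=\rho(\theta):=\sum_{j=1}^7\cos\theta_j$. Let $\nu_F$ be the image of the measure $\hat F\,d\theta$ under $\rho$. It is a complex measure on $[-7,7]$, and its Fourier transform is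
\[
m_F(s)=\int_{\mathbb{R}}e^{ist}\,d\nu_F(t)=\int_{\mathbb{T}^7}\hat F\,e^{is\rho}\,d\theta .
\]

\begin{lemma}\label{lem:decay}
There is a constant $C'$ such that $|m_F(s)|\le C'\|F\|(1+|s|)^{-7/3}$ for all $F\in\ell_1(\mathbb{Z}^7)$ and $s\in\mathbb{R}$.
\end{lemma}

\begin{proof}
The series of $\hat F$ converges uniformly, so $m_F=\sum_mF(m)\,m_{\delta_m}$, where $\delta_m$ is the point mass at $m$. It suffices to treat $F=\delta_m$ with a constant independent of $m$. In that case $m_F(s)=\prod_{j=1}^7 j_{m_j}(s)$, where
\[
j_n(s)=\frac1{2\pi}\int_0^{2\pi}e^{iu(\theta)}\,d\theta,\qquad u(\theta)=n\theta+s\cos\theta .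
\]
Recall van der Corput's lemma \cite[Ch.~VIII, Prop.~2]{Stein}: for $k\ge2$ there is a constant $c_k$, depending only on $k$, such that $\big|\int_a^be^{iu}\big|\le c_k\lambda^{-1/k}$ whenever $u$ is real, smooth, and $|u^{(k)}|\ge\lambda>0$ on $(a,b)$. Here $u''=-s\cos\theta$ and $u'''=s\sin\theta$ do not involve $n$. On the two arcs $|\theta|\le\pi/4$ and $|\theta-\pi|\le\pi/4$ we have $|u''|\ge|s|/\sqrt2$, and on the two remaining arcs $|u'''|\ge|s|/\sqrt2$. The cases $k=2,3$ give $|j_n(s)|\le C|s|^{-1/3}$ for $|s|\ge1$, with $C$ independent of $n$. Also $|j_n(s)|\le1$. Thus $|j_n(s)|\le 2^{1/3}\max(C,1)(1+|s|)^{-1/3}$ for all $s$, and we take the product of seven such bounds.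
\end{proof}

One derivative of the density of $\nu_F$ requires $s\,m_F(s)$ to be integrable. With the exponent $1/3$ per variable, this asks for $n/3>2$ in $n$ variables, which is why we take $n=7$.

\begin{lemma}\label{lem:ED}
There are bounded functionals $E$ and $D$ on $\ell_1(\mathbb{Z}^7)$ such that
\begin{equation}\label{eq:ED}
E(cF)=0,\qquad D(cF)=E(F)\qquad(F\in\ell_1(\mathbb{Z}^7)),
\end{equation}
and $E(1)>0$.
\end{lemma}

\begin{proof}
A finite measure on $\mathbb{R}$ with integrable Fourier transform has a continuous density given by the inversion formula. By Lemma~\ref{lem:decay}, $(1+|s|)m_F(s)$ is integrable, so $\nu_F$ has the density $w_F(t)=\frac1{2\pi}\int m_F(s)e^{-ist}\,ds$, which may be differentiated under the integral and is of class $C^1$. Put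
\[
E(F)=w_F(0)=\frac1{2\pi}\int_{\mathbb{R}}m_F(s)\,ds,\qquad D(F)=w_F'(0)=\frac1{2\pi}\int_{\mathbb{R}}(-is)\,m_F(s)\,ds .
\]
Both are linear in $F$ and bounded by a constant times $\|F\|$, by Lemma~\ref{lem:decay}. Since $\widehat{cF}=\rho\hat F$, we have $d\nu_{cF}(t)=t\,d\nu_F(t)$, so the continuous functions $w_{cF}(t)$ and $t\,w_F(t)$ agree almost everywhere, hence everywhere. The value and the derivative of $t\,w_F(t)$ at $t=0$ are $0$ and $w_F(0)$, which is \eqref{eq:ED}.

For $F=1$, the measure $\nu_1$ is the law of a sum of seven independent copies of $\cos\theta$, so $\nu_1=\mu^{*7}$, where $\mu$ has density $\frac1{\pi\sqrt{1-t^2}}\ge\frac1\pi$ on $(-1,1)$. Write $\mu=\pi^{-1}\lambda+\sigma$, with $\lambda$ Lebesgue measure on $(-1,1)$ and $\sigma\ge0$. Expanding the convolution power gives $\mu^{*7}\ge\pi^{-7}\lambda^{*7}$. The measure $\lambda^{*7}$ has a continuous density $v$, the sevenfold convolution of the indicator function of $(-1,1)$, and $v(0)$ is the volume of $\{t\in(-1,1)^6:|t_1+\dots+t_6|<1\}$, a set that contains the cube $(-\frac16,\frac16)^6$. The inequality $w_1\ge\pi^{-7}v$ holds almost everywhere,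 hence everywhere by continuity, and $E(1)\ge\pi^{-7}v(0)>0$.
\end{proof}

By \eqref{eq:ED}, the element $c$ behaves like a coordinate function $t$, with $E$ as evaluation at $t=0$ and $D$ as the derivative there. To imitate Example~\ref{ex:C1} we need several independent coordinates, and we take three. Let $K\cong\mathbb{Z}^{21}$ be the free abelian group, written multiplicatively, with basis $x_k$, $k\in\mathbb{Z}/21$. For $r=0,1,2$ let $K_r\cong\mathbb{Z}^7$ be generated by the $x_k$ with $k\equiv r\pmod 3$, so that $K=K_0\times K_1\times K_2$, and let $c_r=\frac12\sum_{k\equiv r}(x_k+x_k^{-1})$ be the copy of $c$ in $\ell_1(K_r)$. With $\omega=e^{2\pi i/3}$ put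
\begin{equation}\label{eq:f}
f=\sum_{k=0}^{20}\omega^k(x_k+x_k^{-1})=2(c_0+\omega c_1+\omega^2c_2).
\end{equation}
Since $c_r^*=c_r$, we have $f^*=2(c_0+\omega^{-1}c_1+\omega^{-2}c_2)$.

\begin{proposition}\label{prop:ideal}
Let $I$ be the closed ideal of $\ell_1(K)$ generated by $f$. Then $f^*\notin I$, and $I$ is invariant under the automorphism induced by the cyclic shift $x_k\mapsto x_{k+1}$.
\end{proposition}

\begin{proof}
Regard $E$ and $D$ as bounded functions on each $K_r$, and define a bounded function $\varphi$ on $K$ at $g=g_0g_1g_2$, $g_r\in K_r$, by
\[
\varphi(g)=D(g_0)E(g_1)E(g_2)+\omega\,E(g_0)D(g_1)E(g_2)+\omega^2E(g_0)E(g_1)D(g_2).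
\]
By linearity and absolute convergence, the same formula gives $\varphi(F_0F_1F_2)$ for $F_r\in\ell_1(K_r)$. Let $e(g)=E(g_0)E(g_1)E(g_2)$. To compute $\varphi(c_rg)$, replace $g_r$ by $c_rg_r$ in the formula. The two terms with $E$ in place $r$ contain the factor $E(c_rg_r)=0$. In the remaining term, whose coefficient is $\omega^r$, we have $D(c_rg_r)=E(g_r)$. Thus $\varphi(c_rg)=\omega^re(g)$, and
\[
\varphi(fg)=2(1+\omega^2+\omega^4)\,e(g)=0\quad(g\in K),\qquad \varphi(f^*)=2(1+1+1)\,E(1)^3>0 .
\]
The ideal $I$ is the closed span of the elements $fg$, so $\varphi(I)=0$ and $f^*\notin I$. The shift sends $f$ to $\sum_k\omega^k(x_{k+1}+x_{k+1}^{-1})=\omega^{-1}f$, where the term $k=20$ fits because $\omega^{21}=1$. Hence the shift and its inverse map $I$ into $I$.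
\end{proof}

\begin{remark}\label{rem:two}
Two coordinates, as in Example~\ref{ex:C1}, already give a closed ideal that is not $*$-invariant. In $\ell_1(\mathbb{Z}^7\times\mathbb{Z}^7)$ let $f'=c_0+ic_1$ and $\varphi'(g_0g_1)=D(g_0)E(g_1)+iE(g_0)D(g_1)$; then $\varphi'(f'g)=(1+i^2)E(g_0)E(g_1)=0$ and $\varphi'(f'^*)=2E(1)^2$. But a shift that exchanges $c_0$ and $c_1$ sends $f'$ to $c_1+ic_0=if'^*$, so the ideal generated by $f'$ is not invariant under it. The third coordinate is the price of the invariance, which Section~\ref{sec:L} needs.
\end{remark}

\section{Escaping the radical}\label{sec:product}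

The primitive ideals of $\ell_1(K)$ do not see the difference between $f$ and $f^*$: each one that contains $I$ is $*$-invariant and so contains $f^*$. In other words, $f^*+I$ is a nonzero element of the radical of $\ell_1(K)/I$, like the class of $\bar z$ in Example~\ref{ex:C1}, whose square is zero. The following algebraic model shows how such an element leaves the radical in a larger, noncommutative algebra.

\begin{example}\label{ex:eps}
Let $\mathcal{E}$ be the commutative algebra generated by $\varepsilon_j$, $j\in\mathbb{Z}$, with the relations $\varepsilon_j^2=0$; the squarefree monomials form a basis. Adjoin an invertible element $t$ with $t\varepsilon_jt^{-1}=\varepsilon_{j+1}$, that is, form $\bigoplus_{n\in\mathbb{Z}}\mathcal{E}t^n$. Then $\varepsilon_0^2=0$, but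
\[
(\varepsilon_0t)^2=\varepsilon_0\,(t\varepsilon_0t^{-1})\,t^2=\varepsilon_0\varepsilon_1t^2,\qquad(\varepsilon_0t)^n=\varepsilon_0\varepsilon_1\cdots\varepsilon_{n-1}t^n\neq0 .
\]
The factor $t$ moves each new copy of $\varepsilon$ to a fresh site, so the relation $\varepsilon_j^2=0$ is never used.
\end{example}

In a Banach algebra we need, in place of ``$\ne0$'', a lower bound $\eta^n$ for a quotient norm, and by duality this means finding functionals. The natural ones are products over the sites. We work in the following setting.

\medskip
\noindent\textbf{Setting (S).} $G$ is a group acting transitively on a set $J$ of \emph{sites}, $o\in J$ is a base point with stabilizer $G_o$, and $M$ is a normal subgroup of $G$ that is the internal restricted direct sum of subgroups $M_j$, $j\in J$, with $gM_jg^{-1}=M_{gj}$. (So $M_i$ and $M_j$ commute elementwise for $i\neq j$, and each $m\in M$ is uniquely a product $\prod_jm_j$ with $m_j\in M_j$ and $m_j=1$ for all but finitely many $j$.) $I$ is a proper closed ideal of $\ell_1(M_o)$ with $gIg^{-1}=I$ for all $g\in G_o$, and $\mathfrak{J}$ is the closed ideal of $\ell_1(G)$ generated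 by $I$.
\medskip

For $j\in J$ put $I_j=gIg^{-1}$, where $go=j$. This is a closed ideal of $\ell_1(M_j)$. It does not depend on $g$: if $g'o=go$, then $g'=gh$ with $h\in G_o$, and $hIh^{-1}=I$. This is where the invariance of $I$ under $G_o$ is used. Without it $\mathfrak{J}$ would contain the conjugates $hIh^{-1}$, $h\in G_o$, and might swallow the element that we want to keep outside: if some $h\in G_o$ acted as the exchange in Remark~\ref{rem:two}, then $\mathfrak{J}$ would contain $f'^*$.

\begin{example}\label{ex:wreath}
Let $G=A\wr H$, $J=H$, $o=1$, let $M_h$ be the summand with index $h$, and let $G$ act on $J$ through $G\to H$ and left translation. Then $G_o=M$, and $m\in M$ acts on $M_o=A$ by conjugation with its component $m_o$. Inner automorphisms preserve every ideal, so (S) holds for \emph{every} proper closed ideal $I$ of $\ell_1(A)$. Moreover $ho=h\neq o$ for $1\neq h\in H$.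
\end{example}

\begin{lemma}\label{lem:product}
Assume \textup{(S)}. For $j\in J$ let $\chi_j$ be a functional on $\ell_1(M_j)$ with $\|\chi_j\|\le1$ and $\chi_j(I_j)=0$, and suppose that $\chi_j(1)=1$ for all but finitely many $j$. Define a function $\Phi$ on $G$ by $\Phi\big(\prod_jm_j\big)=\prod_j\chi_j(m_j)$ on $M$ and $\Phi=0$ on $G\setminus M$. Then:
\begin{itemize}
\item[(a)] $\|\Phi\|\le1$;
\item[(b)] $\Phi\big(\prod_jy_j\big)=\prod_j\chi_j(y_j)$ if $y_j\in\ell_1(M_j)$ and $y_j=1$ for all but finitely many $j$;
\item[(c)] $\Phi(\mathfrak{J})=0$.
\end{itemize}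
For each $q\in G$, the functional $a\mapsto\Phi(aq^{-1})$ also has norm at most one and vanishes on $\mathfrak{J}$.
\end{lemma}

\begin{proof}
In the product that defines $\Phi$, all but finitely many factors are $\chi_j(1)=1$ and all have modulus at most one; this gives (a). For (b), let $V$ be a finite set outside which $y_j=1$. Then $\prod_jy_j$ is the absolutely convergent sum of the terms $\prod_{j\in V}y_j(m_j)\,m_j$ over $(m_j)\in\prod_{j\in V}M_j$. Applying $\Phi$ term by term and factoring the sum gives $\prod_{j\in V}\chi_j(y_j)\prod_{j\notin V}\chi_j(1)$.

For (c), note that $\mathfrak{J}$ is the closed span of the elements $uav=({}^{u}a)\,uv$ with $u,v\in G$ and $a\in I$, and that ${}^{u}a\in I_{uo}$. So it suffices to show that $\Phi(zv)=0$ for $z\in I_j$ and $v\in G$. If $v\notin M$, then $zv$ is supported in the coset $Mv$, where $\Phi$ vanishes. If $v=\prod_iv_i\in M$, then (b) gives $\Phi(zv)=\chi_j(zv_j)\prod_{i\ne j}\chi_i(v_i)=0$, because $zv_j\in I_j$. The last statement holds because $a\mapsto aq^{-1}$ is an isometry that maps $\mathfrak{J}$ into itself.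
\end{proof}

We shall prescribe $\chi_j$ at finitely many sites, and we need a neutral choice at the others. It must vanish on $I_j$, since $\mathfrak{J}$ contains every $I_j$; it must have the value $1$ at $1$; and it must have norm one, since otherwise a product over infinitely many sites is unbounded. By (F1) and (F5) there is a functional $\psi$ on $\ell_1(M_o)$ with
\[
\psi(I)=0,\qquad\|\psi\|=\psi(1)=1;
\]
this is where properness of $I$ is used. Fix $g_j\in G$ with $g_jo=j$ for each $j$. Given a functional $\varphi$ on $\ell_1(M_o)$ with $\|\varphi\|\le1$ and $\varphi(I)=0$, a finite set $V\subset J$, and elements $h_v\in G$ with $h_vo=v$ for $v\in V$, put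
\begin{equation}\label{eq:chi}
\chi_v(a)=\varphi(h_v^{-1}ah_v)\quad(v\in V),\qquad\chi_j(a)=\psi(g_j^{-1}ag_j)\quad(j\notin V).
\end{equation}
Conjugation by $h_v^{-1}$ is an isometry of $\ell_1(M_v)$ onto $\ell_1(M_o)$ that maps $I_v$ onto $I$, and the same holds for $g_j^{-1}$ at the site $j$. Also $\chi_j(1)=1$ for $j\notin V$. So the family \eqref{eq:chi} satisfies the hypotheses of Lemma~\ref{lem:product}.

\begin{proposition}\label{prop:cyclic}
Assume \textup{(S)}, and let $\beta\in G$ satisfy $\beta^no\neq o$ for all $n\ge1$. For every $y\in\ell_1(M_o)\setminus I$ there is a primitive ideal of $\ell_1(G)$ that contains $I$ and does not contain $y$.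
\end{proposition}

\begin{proof}
By (F5) choose $\varphi$ with $\|\varphi\|=1$, $\varphi(I)=0$ and $\eta:=\varphi(y)>0$. Fix $n\ge1$. The sites $\beta^lo$, $0\le l<n$, are distinct, since $\beta^lo=\beta^{l'}o$ with $l>l'$ would give $\beta^{l-l'}o=o$. Let $V$ be the set of these sites, let $h_v=\beta^l$ for $v=\beta^lo$, and let $\Phi$ be the product functional of the family \eqref{eq:chi}. As in Example~\ref{ex:eps},
\[
(y\beta)^n\beta^{-n}=y\cdot{}^{\beta}y\cdot{}^{\beta^2}y\cdots{}^{\beta^{n-1}}y,
\]
with exactly one factor ${}^{h_v}y\in\ell_1(M_v)$ at each site $v\in V$. Since $\chi_v({}^{h_v}y)=\varphi(y)=\eta$, part (b) of Lemma~\ref{lem:product} gives $\Phi((y\beta)^n\beta^{-n})=\eta^n$. The functionals $\Phi_n(a)=\Phi(a\beta^{-n})$ satisfy the hypotheses of Lemma~\ref{lem:detect} with $u=\beta$.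
\end{proof}

This already answers the question. Take $G=K\wr\mathbb{Z}$ as in Example~\ref{ex:wreath}, with $I$ and $f$ as in Proposition~\ref{prop:ideal}, $\beta$ a generator of $\mathbb{Z}$, and $y=f^*$. We obtain a primitive ideal that contains $f$ and not $f^*$, so $\mathbb{Z}^{21}\wr\mathbb{Z}$ is not good. The infinite orbit is essential: for a finite group $H$, the group $K\wr H$ satisfies (S) with the same $I$, and it is good by Proposition~\ref{prop:positive}(ii).

\section{A two-generated metabelian group and the free group}\label{sec:L}

The group $K\wr\mathbb{Z}$ maps onto $\mathbb{Z}^{22}$, so it is not a quotient of $F_2$. To save generators, let one element $s$ of order $21$ permute the $x_k$ cyclically, so that they become conjugates of a single element. Let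
\[
\Gamma=\langle s\rangle\times\langle b\rangle,\qquad R=\mathbb{Z}[\Gamma],\qquad W=R\rtimes\Gamma,
\]
with $s$ of order $21$, $b$ of infinite order, and $(r,h)(r',h')=(r+hr',hh')$. The group $W$ still needs three generators: with $\epsilon(r)$ the sum of the coefficients of $r$, the map $(r,h)\mapsto(\epsilon(r),h)$ is a homomorphism onto $\mathbb{Z}\times\Gamma$, which maps onto $(\mathbb{Z}/3)^3$. The last generator is saved by passing to a subgroup in which a commutator plays the role of $x_0$. Let
\[
\bar\alpha=(1,s),\qquad\bar\beta=(0,b),\qquad L=\langle\bar\alpha,\bar\beta\rangle\subset W .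
\]
The group $W$ is an extension of the abelian group $R$ by the abelian group $\Gamma$, so $W$ and $L$ are metabelian.

From $(r,h)^{-1}=(-h^{-1}r,h^{-1})$ we compute
\begin{equation}\label{eq:conj}
(r,h)(r',1)(r,h)^{-1}=(r+hr',h)(-h^{-1}r,h^{-1})=(hr',1),
\end{equation}
and, since $\bar\alpha\bar\beta=(1,sb)$ and $\bar\alpha^{-1}\bar\beta^{-1}=(-s^{-1},s^{-1}b^{-1})$,
\begin{equation}\label{eq:comm}
\bar\alpha\bar\beta\bar\alpha^{-1}\bar\beta^{-1}=(1-sb\,s^{-1},1)=(1-b,1).
\end{equation}
For $h\in\Gamma$ let $x_h=(h(1-b),1)$. The projection $L\to\Gamma$ is onto, because $\bar\alpha\mapsto s$ and $\bar\beta\mapsto b$. By \eqref{eq:conj} and \eqref{eq:comm}, the $x_h$ are exactly the conjugates in $L$ of the commutator $x_1$, and an element of $L$ over $h'\in\Gamma$ conjugates $x_h$ to $x_{h'h}$. So the $x_h$ generate a normal subgroup $M$ of $L$, namely $R(1-b)$. They form a basis of $M$, because $u\mapsto u(1-b)$ is injective on $R$: if $u=ub$, then the finitely supported function $u$ on $\Gamma$ is constant on the infinite cosets of $\langle b\rangle$, so $u=0$.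

Let $J=\mathbb{Z}$, $o=0$, and $M_j=\langle x_{b^js^k}:0\le k\le20\rangle$. Then $M=\bigoplus_jM_j$. An element of $L$ over $b^is^l$ conjugates $x_{b^js^k}$ to $x_{b^{j+i}s^{k+l}}$. So if we let it act on $J$ by $j\mapsto j+i$, we obtain a transitive action with $gM_jg^{-1}=M_{gj}$, in which $\bar\beta$ acts by $j\mapsto j+1$. Identify $M_0$ with $K$ by $x_{s^k}=x_k$. The stabilizer of $0$ consists of the elements over some $s^l$, and these act on $K$ by the powers $x_k\mapsto x_{k+l}$ of the cyclic shift. By Proposition~\ref{prop:ideal}, the ideal $I$ is proper and invariant under the stabilizer. Thus (S) holds for $G=L$.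

\begin{proof}[Proof of Theorem~\ref{thm:free}]
Proposition~\ref{prop:cyclic}, applied to $L$, $\bar\beta$ and $y=f^*\notin I$, gives a primitive ideal $P_L$ of $\ell_1(L)$ with $f\in P_L$ and $f^*\notin P_L$. Let $q\colon F_2\to L$ send $\alpha,\beta$ to $\bar\alpha,\bar\beta$. Then $q(\kappa)=x_1$ by \eqref{eq:comm}, and $\bar\alpha^k$ lies over $s^k$, so $q(\alpha^k\kappa\alpha^{-k})=x_{s^k}=x_k$. Comparing with \eqref{eq:f}, we find $q_*\tilde f=f$ and $q_*\tilde f^{\,*}=f^*$. By Lemma~\ref{lem:quot}, $P=q_*^{-1}(P_L)$ is primitive, $\tilde f\in P$ and $\tilde f^{\,*}\notin P$.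
\end{proof}

\begin{corollary}\label{cor:L}
The two-generated metabelian group $L$ is not good. No group that has $F_2$ or $L$ as a quotient is good; in particular, no nonabelian free group is good. Neither amenability nor solvability implies goodness.
\end{corollary}

\begin{proof}
The ideal $P_L$ is not $*$-invariant. The second claim follows from Lemma~\ref{lem:quot}; a free group of rank at least two maps onto $F_2$ by sending all but two generators to $1$. Finally, $L$ is solvable, and solvable groups are amenable.
\end{proof}

\section{A criterion that allows torsion}\label{sec:criterion}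

Proposition~\ref{prop:cyclic} needs one element with an infinite orbit. We now ask only for an infinite subgroup that moves the base point freely.

\begin{theorem}\label{thm:criterion}
Assume \textup{(S)}, that $I^*\ne I$, and that $G$ has an infinite subgroup $H$ with $ho\neq o$ for all $1\ne h\in H$. Then $G$ is not good.
\end{theorem}

If every finite subset of $H$ generates a finite group, as for $H=\bigoplus_{i\ge1}\mathbb{Z}/2$, then products of finitely many fixed elements reach only boundedly many sites. So $\beta$ must be replaced by an infinite sum $u=\sum_{i\geq1}2^{-i}t_i$ with $t_i\in H$, and $(yu)^n$ becomes a weighted sum over words of length $n$ in the $t_i$. This raises two difficulties.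

First, we need a word of length $n$ that visits $n$ distinct sites and has weight at least of order $C^{-n}$, although it must use letters $t_i$ with $i$ large. This is possible if $t_i$ occupies a proportion of about $2^{-i}$ of the positions, because $\sum_ii2^{-i}=2$ is finite.

Second, the other words might cancel the contribution of the chosen one. Take $H=\bigoplus_{i\geq1}\mathbb{Z}/2$ with standard generators $t_i$, let $n=2$, and choose the word $t_1t_1$, which visits $V=\{o,t_1o\}$. The terms of $(yu)^2$ are $2^{-i-j}\,y\cdot{}^{t_i}y\;t_it_j$, and those supported in $M$ have $i=j$. The product functional gives $\varphi(y)^2$ on $y\cdot{}^{t_1}y$. On $y\cdot{}^{t_i}y$ with $i\ne1$ it gives $\varphi(y)\,\varphi(1)\,\chi_{t_io}({}^{t_i}y)$, and the last factor is a value of $\psi$ over which we have no control. All these terms vanish if $\varphi(1)=0$. Such a $\varphi$, with $\varphi(I)=0$ and $\varphi(y)>0$, exists exactly when $y\notin I+\mathbb{C}1$.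

The next two lemmas deal with these points.

\begin{lemma}\label{lem:words}
Let $H$ be an infinite group. There are $t_1,t_2,\ldots\in H$ with the following property. Define words $w_0=\emptyset$ and $w_{k+1}=w_k\,t_{k+1}\,w_k$. Then $w_k$ has length $2^k-1$, the letter $t_i$ occurs in it $2^{k-i}$ times for $1\le i\le k$, and the $2^k$ initial segments of $w_k$, including the empty one and $w_k$ itself, have distinct products in $H$.
\end{lemma}

Words are understood as sequences of indices; the first ones are $w_1=t_1$, $w_2=t_1t_2t_1$, $w_3=t_1t_2t_1t_3t_1t_2t_1$.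

\begin{proof}
The length and the number of occurrences follow from the recursion: $t_i$ occurs once in $w_i$, and the count doubles at each later step. Let $S_k\subset H$ be the set of products of initial segments of $w_k$ and $e_k$ the product of $w_k$. Then $S_0=\{1\}$ and $S_{k+1}=S_k\cup e_kt_{k+1}S_k$. If $|S_k|=2^k$, choose $t_{k+1}$ outside the finite set $e_k^{-1}S_kS_k^{-1}$. Then $e_kt_{k+1}p\neq p'$ for all $p,p'\in S_k$, the union is disjoint, and $|S_{k+1}|=2^{k+1}$.
\end{proof}

For $H=\bigoplus_{i\geq1}\mathbb{Z}/2$ the standard generators serve: by induction $S_k$ is the subgroup generated by $t_1,\dots,t_k$, and $w_k$ walks through it without repetition.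

\begin{lemma}\label{lem:nonscalar}
Let $N$ be a group and $I$ a closed ideal of $\ell_1(N)$ with $I^*\neq I$. Then there is $f\in I$ with $f^*\notin I+\mathbb{C}1$.
\end{lemma}

\begin{proof}
The ideal $I$ is proper, and $I^*\not\subset I$, since $I^*\subset I$ would give $I\subset I^*$. Choose $f_0\in I$ with $f_0^*\notin I$. If $f_0^*\notin I+\mathbb{C}1$, take $f=f_0$. Otherwise $f_0^*\equiv\lambda1\pmod I$ with $\lambda\ne0$.

Some $g\in N$ lies outside $I+\mathbb{C}1$. Indeed, this subspace is closed, being the sum of a closed and a one-dimensional subspace; if it contained $N$, it would be all of $\ell_1(N)$. Then $I$ would be the annihilator of the one-dimensional module $\ell_1(N)/I$, and hence $*$-invariant by Proposition~\ref{prop:positive}(i). Also $g^{-1}\notin I+\mathbb{C}1$: if $g^{-1}\equiv\mu1$, then $1\equiv\mu g$, so $\mu\neq0$ as $I$ is proper, and $g\equiv\mu^{-1}1$. Now $f=gf_0\in I$ satisfies $f^*=f_0^*g^{-1}\equiv\lambda g^{-1}\notin I+\mathbb{C}1$.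
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Take $f\in I$ as in Lemma~\ref{lem:nonscalar} for $N=M_o$, and put $y=f^*$. By (F5) there is $\varphi$ with $\|\varphi\|=1$, $\varphi(I)=0$, $\varphi(1)=0$ and $\eta:=\varphi(y)>0$. Take $t_i$ and $w_k$ as in Lemma~\ref{lem:words}, and let $u=\sum_{i\ge1}2^{-i}t_i\in\ell_1(G)$.

We record two consequences of the hypothesis on $H$. The map $h\mapsto ho$ is injective on $H$, since $ho=h'o$ gives $h^{-1}h'o=o$. And $H\cap M=1$. To see this, note that $M_o\neq1$, since $y\notin\mathbb{C}1$. An element $m\in M$ satisfies $M_{mo}=mM_om^{-1}=M_o$, and $M_j\cap M_o=1$ for $j\neq o$; so $mo=o$, and $m\in H$ forces $m=1$.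

Fix $k\ge0$ and $n=2^k$. For a word $t_{i_1}\cdots t_{i_n}$ let $p_l=t_{i_1}\cdots t_{i_l}\in H$, with $p_0=1$. Moving the group elements to the right in $yt_{i_1}yt_{i_2}\cdots yt_{i_n}$ gives
\begin{equation}\label{eq:expand}
(yu)^n=\sum_{(i_1,\dots,i_n)}2^{-(i_1+\dots+i_n)}\;{}^{p_0}y\cdot{}^{p_1}y\cdots{}^{p_{n-1}}y\;p_n ,
\end{equation}
an absolutely convergent series, since the norms of its terms sum to at most $\|y\|^n$. Here ${}^{p_l}y\in\ell_1(M_{p_lo})$, and we say that the word \emph{visits} the sites $p_0o,\dots,p_{n-1}o$.

The chosen word is $w=w_kt_1$, of length $n$. Its elements $p_0,\dots,p_{n-1}$ are the products of the initial segments of $w_k$, so they are distinct, and $w$ visits a set $V$ of $n$ distinct sites. Let $q\in H$ be the product of $w$. For $v\in V$ let $h_v$ be the unique element of $H$ with $h_vo=v$. Let $\Phi$ be the product functional of the family \eqref{eq:chi}, and $\Phi_n(a)=\Phi(aq^{-1})$. By Lemma~\ref{lem:product}, $\|\Phi_n\|\le1$ and $\Phi_n(\mathfrak{J})=0$.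

We evaluate $\Phi_n$ on $z\,p_n$, where $z={}^{p_0}y\cdots{}^{p_{n-1}}y\in\ell_1(M)$ belongs to an arbitrary word of length $n$.
\begin{itemize}
\item If $p_n\ne q$, then $p_nq^{-1}\in H\setminus\{1\}$ is not in $M$, so $zp_nq^{-1}$ is supported off $M$ and the value is $0$.
\item If $p_n=q$, the value is $\Phi(z)$. Factors at different sites commute, so $z=\prod_jy_j$, where $y_j\in\ell_1(M_j)$ is the ordered product of the factors ${}^{p_l}y$ with $p_lo=j$, and $y_j=1$ if $j$ is not visited. Thus $\Phi(z)=\prod_j\chi_j(y_j)$. If some $v\in V$ is not visited, the factor $\chi_v(1)=\varphi(1)=0$ appears and the value is $0$.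
\item If $p_n=q$ and every $v\in V$ is visited, then, as there are $n$ visits and $|V|=n$, each $v\in V$ is visited exactly once and no other site is visited. If $p_lo=v$, then $p_l=h_v$ by uniqueness, so $\chi_v(y_v)=\varphi(y)=\eta$. The other factors are $\psi(1)=1$, and the value is $\eta^n$.
\end{itemize}
So no cancellation occurs in \eqref{eq:expand}: $\Phi_n((yu)^n)$ is $\eta^n$ times a sum of positive weights, one of which is the weight of $w$. The sum of the indices of $w$ is $1+\sum_{i=1}^ki2^{k-i}\le1+2n$. Therefore
\[
\Phi_n((yu)^n)\ge\eta^n2^{-1-2n}=\tfrac12(\eta/4)^n\qquad(n=2^k,\ k\ge0).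
\]
Lemma~\ref{lem:detect} gives a primitive ideal $P\supset\mathfrak{J}$ with $y\notin P$. Then $f\in P$ and $f^*\notin P$, so $G$ is not good.
\end{proof}

\section{Wreath products}\label{sec:wreath}

\begin{corollary}\label{cor:wreath}
Let $A$ be a group such that $\ell_1(A)$ has a closed ideal that is not $*$-invariant, and let $H$ be an infinite group. Then $A\wr H$ is not good. The hypothesis on $A$ holds if $A$ is not good, and it holds for $A=\mathbb{Z}^{21}$.
\end{corollary}

\begin{proof}
A closed ideal $I$ with $I^*\neq I$ is proper, so Example~\ref{ex:wreath} shows that the hypotheses of Theorem~\ref{thm:criterion} hold. If $A$ is not good, take for $I$ a primitive ideal that is not $*$-invariant; it is closed by (F2). For $\mathbb{Z}^{21}$ use Proposition~\ref{prop:ideal}.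
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:wreath}]
If $H$ is finite, then $\bigoplus_HA$ is an abelian subgroup of finite index, and $A\wr H$ is good by Proposition~\ref{prop:positive}(ii). Let $H$ be infinite. The algebra $L^1$ of every noncompact locally compact abelian group contains a closed ideal that is not self-adjoint; this is a consequence of Malliavin's theorem, see \cite[Section 7.7]{Rudin}. An infinite discrete group is noncompact, so this applies to $\ell_1(A)$, and Corollary~\ref{cor:wreath} shows that $A\wr H$ is not good.
\end{proof}

This is the only place where the theorem from \cite{Rudin} is used. When $A$ has $\mathbb{Z}^{21}$ as a quotient it is not needed: the preimage of the ideal of Proposition~\ref{prop:ideal} is closed and not $*$-invariant by Lemma~\ref{lem:quot}. For a finite abelian group $A$ the hypothesis of Corollary~\ref{cor:wreath} fails, because the Fourier transform identifies $\ell_1(A)$ with the algebra of all functions on the finite dual group, in which every ideal consists of the functions that vanish on a given set.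

In particular $\mathbb{Z}\wr\mathbb{Z}$ is not good. Since this group is generated by two elements, Lemma~\ref{lem:quot} shows a second time that $F_2$ is not good, now by way of \cite{Rudin} and without an explicit element $\tilde f$. Both $\mathbb{Z}\wr\mathbb{Z}$ and $L$ are extensions of an abelian group by an abelian group, so goodness is not preserved by extensions, even of abelian groups by abelian groups.

By Proposition~\ref{prop:positive}(iii), $\ell_1(G)$ is not hermitian for any of the groups shown here to be not good. We do not have a classification of the good groups; for instance, we do not decide whether goodness is equivalent to $\ell_1(G)$ being hermitian.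

\begin{thebibliography}{9}

\bibitem{unitary}
\emph{Banach algebras with large groups of unitary elements},\\
\texttt{http://www.ugr.es/\textasciitilde apalacio/pdf/banach\_algebras\_with\_large\_groups\_139.pdf}.

\bibitem{BD}
Bonsall and Duncan, \emph{Complete Normed Algebras}.

\bibitem{Rudin}
W.~Rudin, \emph{Fourier Analysis on Groups}.

\bibitem{Stein}
Stein, \emph{Harmonic Analysis}.

\end{thebibliography}
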